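\title{Log-concavity of beta invariants along the Higgs factorization of a matroid quotient}

\begin{abstract}
A matroid quotient $M\to N$ of rank difference $d$ factors canonically into $d$ quotients of rank difference one, and the $i$-th of these is the pair (deletion, contraction) of one element in a matroid $\hat M_i$. We prove that the beta invariants $\beta(\hat M_1),\dots,\beta(\hat M_d)$ form a log-concave sequence. We write them as intersection numbers on the permutohedral variety, transfer these numbers to a Lefschetz fan supported on a product of two Bergman fans, and apply mixed Hodge--Riemann relations in degree one. We also determine when the invariants vanish, show that the inequality cannot be improved by a constant factor, and deduce log-concavity for a specialization of the Las Vergnas polynomial.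
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $M$ and $N$ be matroids on a finite set $E$, with rank functions $r_M$ and $r_N$. (The matroid terms that we use are recalled at the start of Section~\ref{sec:higgs}.) We call $N$ a \emph{quotient} of $M$, and write $M\to N$, if every flat of $N$ is a flat of $M$; equivalently,
\begin{equation}\label{eq:quotient}
r_M(B)-r_M(A)\ \ge\ r_N(B)-r_N(A)\qquad\text{for all }A\subseteq B\subseteq E .
\end{equation}
Put $d=\operatorname{rk}M-\operatorname{rk}N$ and $\delta(A)=r_M(A)-r_N(A)$. Condition \eqref{eq:quotient} says that $\delta$ is nondecreasing.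

The model is linear algebra. Let $M$ be the matroid of vectors $(v_e)_{e\in E}$ spanning a vector space $U$ over an infinite field, let $W\subseteq U$ be a subspace of dimension $d$, and let $N$ be the matroid of the images of the $v_e$ in $U/W$. Then $\delta(A)=\dim\big(W\cap\operatorname{span}(v_e:e\in A)\big)$. One can pass from $U$ to $U/W$ one dimension at a time, along a flag $0=W_0\subset W_1\subset\dots\subset W_d=W$, and obtain matroids $M_i$ from the images in $U/W_i$. If the flag is general, then $W_i$ meets $\operatorname{span}(v_e:e\in A)$ in dimension $\max(0,\delta(A)+i-d)$, so $M_i$ has rank function $\min(r_M,\,r_N+d-i)$ and depends only on $M$ and $N$. The step from $M_{i-1}$ to $M_i$ is recorded by one more vector: add to the configuration in $U/W_{i-1}$ a vector $p$ spanning $W_i/W_{i-1}$. Forgetting $p$ gives $M_{i-1}$, and projecting from $p$ gives $M_i$.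

All of this makes sense for an arbitrary quotient. For $0\le i\le d$ let $M_i$ be the matroid on $E$ whose independent sets are the sets $I$ that are independent in $M$ and satisfy $|I|-r_N(I)\le d-i$. Then $\operatorname{rk}M_i=\operatorname{rk}M-i$, and
\[
M=M_0\to M_1\to\dots\to M_d=N
\]
is a chain of quotients of rank difference one, the \emph{Higgs factorization} of $M\to N$. For $1\le i\le d$ there is a unique matroid $\hat M_i$ on $E\sqcup\{p\}$ with $\hat M_i\setminus p=M_{i-1}$ and $\hat M_i/p=M_i$. Crapo's \emph{beta invariant} of a matroid $X$ on a ground set $S$ is the nonnegative integer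
\[
\beta(X)=(-1)^{\operatorname{rk}X}\sum_{A\subseteq S}(-1)^{|A|}r_X(A).
\]
By Crapo's theorem, if $|S|\ge2$ then $\beta(X)>0$ if and only if $X$ is connected. Thus a quotient carries a canonical sequence of nonnegative integers
\[
b_i=\beta(\hat M_i),\qquad 1\le i\le d .
\]
A sequence $a_1,\dots,a_k$ is \emph{log-concave} if $a_j^2\ge a_{j-1}a_{j+1}$ for $1<j<k$. The following question was posed in \cite{BIRS}: is $b_1,\dots,b_d$ log-concave for every matroid quotient $M\to N$?

Two families suggest the answer. Between uniform matroids the $b_i$ are consecutive binomial coefficients (Example~\ref{ex:uniform}). When $N$ has rank $0$, they are the absolute values of the coefficients of the reduced characteristic polynomial of $M$ (Example~\ref{ex:truncation}), and for the free matroid these are again binomial coefficients. One guesses that the answer is yes, and it is. If $d=0$ the sequence is empty, so we assume $d\ge1$; then $E\neq\emptyset$.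

\begin{theorem}\label{thm:main}
Let $M\to N$ be a matroid quotient with $d=\operatorname{rk}M-\operatorname{rk}N\ge1$.
\begin{enumerate}
\item[(1)] $b_i^2\ge b_{i-1}b_{i+1}$ for $1<i<d$.
\item[(2)] Either all $b_i$ are $0$ or all $b_i$ are positive. They are all $0$ if and only if $M$ and $N$ have a common nonempty direct summand, that is, $M=M'\oplus K$ and $N=N'\oplus K$ with $K$ a matroid on a nonempty set.
\item[(3)] The constant $1$ in (1) is optimal for each $d\ge3$ and each $1<i<d$: there is no $c>1$ such that $b_i^2\ge c\,b_{i-1}b_{i+1}$ holds for all quotients of rank difference $d$.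
\item[(4)] The Las Vergnas polynomial
\[
t_{M\to N}(x,y,z)=\sum_{A\subseteq E}(x-1)^{\operatorname{rk}N-r_N(A)}\,(y-1)^{|A|-r_M(A)}\,z^{\,d-\delta(A)}
\]
satisfies $t_{M\to N}(0,0,z)=(1+z)\sum_{i=1}^d b_iz^{i-1}$, and the coefficients of $t_{M\to N}(0,0,z)$ in $z$ form a log-concave sequence.
\end{enumerate}
\end{theorem}

Part (1) answers the question. Parts (2)--(4) complement it and are not used in its proof.

The proof of (1) has three stages. First, the $b_i$ are intersection numbers on the permutohedral toric variety $X_E$:
\begin{equation}\label{eq:outline}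
b_i=\int_{X_E}[\Sigma_M]\cdot\operatorname{crem}^*[\Sigma_{N^*}]\cdot\alpha^{i-1}\bar\alpha^{\,d-i},
\end{equation}
where $[\Sigma_M]$ and $[\Sigma_{N^*}]$ are the classes of the Bergman fans of $M$ and of the dual matroid $N^*$, the map $\operatorname{crem}$ is the Cremona involution, $\alpha$ is the pullback of the hyperplane class and $\bar\alpha=\operatorname{crem}^*\alpha$ (Sections \ref{sec:intersection} and~\ref{sec:bergman}). A sequence of this shape is log-concave as soon as an inequality of Hodge index type holds on the cycle against which we integrate. The theorems that we can quote, from \cite{AHK} and \cite{ADH}, concern one Bergman fan or a product of Bergman fans, whereas \eqref{eq:outline} involves the intersection of two of them. The second stage removes this obstacle by a reduction to the diagonal: we rewrite \eqref{eq:outline} as a degree on a fan with support $|\Sigma_M|\times|\Sigma_{N^*}|$, where the condition of lying on the (anti)diagonal becomes a power of one further nef class (Section~\ref{sec:product}). The third stage is the inequality itself,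 for a mixed product of nef classes on a Lefschetz fan (Section~\ref{sec:lefschetz}). Section~\ref{sec:three} carries out all three stages by hand for $|E|=3$.

\section{The Higgs factors and a formula for the beta invariants}\label{sec:higgs}

A matroid $M$ on $E$ is given by a function $r_M:2^E\to\mathbb Z$ with $r_M(\emptyset)=0$, with $r_M(A\cup e)-r_M(A)\in\{0,1\}$, and submodular: $r_M(A)+r_M(B)\ge r_M(A\cup B)+r_M(A\cap B)$. Its rank is $\operatorname{rk}M=r_M(E)$. A set $I$ is \emph{independent} if $r_M(I)=|I|$; \emph{bases} are maximal independent sets and \emph{circuits} are minimal dependent sets. The \emph{closure} of $A$ is $\operatorname{cl}_M(A)=\{e: r_M(A\cup e)=r_M(A)\}$, and $A$ is a \emph{flat} if $\operatorname{cl}_M(A)=A$. An element $e$ is a \emph{loop} if adding it to a set never raises the rank, and a \emph{coloop} if adding it to a set not containing it always does. The \emph{restriction} $M|S$ has rank function $r_M$ on subsets of $S$, the \emph{deletion} is $M\setminus p=M|(E\setminus p)$, the \emph{contraction} $M/S$ on $E\setminus S$ has rank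 function $X\mapsto r_M(X\cup S)-r_M(S)$, and the \emph{dual} $M^*$ has rank function $X\mapsto|X|-\operatorname{rk}M+r_M(E\setminus X)$; the loops of $M^*$ are the coloops of $M$. The rank function of a direct sum is the sum of the rank functions. The uniform matroid $U_{m,n}$ on $n$ elements has rank function $\min(|A|,m)$.

From now on $M\to N$ is a quotient on $E$ with $d\ge1$, and
\[
n=|E|,\qquad m=\operatorname{rk}M,\qquad s=\operatorname{rk}N,\qquad d=m-s .
\]
We write $[\mathcal P]$ for $1$ if the statement $\mathcal P$ holds and $0$ otherwise. The function $\delta$ is nondecreasing with $\delta(\emptyset)=0$ and $\delta(E)=d$. Adding an element $e$ to $A$ raises $\delta$ by $0$ or $1$, because the increment of $r_M$ lies in $\{0,1\}$ and is at least that of $r_N$; it raises $\delta$ by $1$ exactly when $e\in\operatorname{cl}_N(A)\setminus\operatorname{cl}_M(A)$.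

\begin{lemma}\label{lem:rank}
The matroid $M_i$ has rank function $r_i=\min(r_M,\,r_N+d-i)=r_N+\min(\delta,\,d-i)$. For $0\le a\le b\le d$, the matroid $M_b$ is a quotient of $M_a$ of rank difference $b-a$, and the Higgs factors of $M_a\to M_b$ are $M_a,M_{a+1},\dots,M_b$.
\end{lemma}

\begin{proof}
Put $f=r_M$ and $g=r_N+d-i$, so $r_i=\min(f,g)$. Then $r_i(\emptyset)=0$, and $r_i$ has increments in $\{0,1\}$ because $f$ and $g$ do. For submodularity, let $A,B\subseteq E$. If the minima at $A$ and at $B$ are attained by the same function, use submodularity of that function. Otherwise, say, $r_i(A)=f(A)$ and $r_i(B)=g(B)$. Since $f$ is submodular and $f-g$ is nondecreasing,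
\[
f(A)+g(B)\ \ge\ f(A\cap B)+f(A\cup B)-(f-g)(B)\ \ge\ f(A\cap B)+g(A\cup B),
\]
and the right side is at least $r_i(A\cap B)+r_i(A\cup B)$. So $r_i$ is the rank function of a matroid, and $r_i(I)=|I|$ holds exactly when $r_M(I)=|I|$ and $|I|\le r_N(I)+d-i$. This matroid is $M_i$.

The difference $r_a-r_b=\min(\delta,d-a)-\min(\delta,d-b)$ is a nondecreasing function of $\delta$ and equals $b-a$ at $E$, so $M_a\to M_b$ is a quotient of rank difference $b-a$. By the first part, its Higgs factor of index $c-a$, for $a\le c\le b$, has rank function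
\[
\min(r_a,\,r_b+b-c)=r_N+\min(\delta,\ d-a,\ \delta+b-c,\ d-c)=r_N+\min(\delta,d-c)=r_c.\qedhere
\]
\end{proof}

In particular
\begin{equation}\label{eq:step}
r_{i-1}-r_i=[\delta\ge d-i+1].
\end{equation}
Now consider $\hat M_i$, with rank function $\hat r$. The deletion and the contraction of $p$ have different ranks, so $p$ is neither a loop nor a coloop. Hence $\operatorname{rk}\hat M_i=m-i+1$ and
\begin{equation}\label{eq:hat}
\hat r(A)=r_{i-1}(A),\qquad \hat r(A\cup p)=r_i(A)+1\qquad(A\subseteq E).
\end{equation}
This proves uniqueness of $\hat M_i$. Conversely \eqref{eq:hat} defines a matroid: the increment of $p$ at $A$ is $1-[\delta(A)\ge d-i+1]$, which is nonincreasing in $A$, and the increment of $e\in E$ does not increase when $p$ is added, by \eqref{eq:quotient} for $M_{i-1}\to M_i$.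

\begin{proposition}\label{prop:formula}
For $1\le i\le d$,
\begin{equation}\label{eq:b}
b_i=(-1)^{m-i+1}\sum_{A\subseteq E:\ \delta(A)\ge d-i+1}(-1)^{|A|}.
\end{equation}
Moreover $t_{M\to N}(0,0,z)=(1+z)\sum_{i=1}^db_iz^{i-1}$.
\end{proposition}

\begin{proof}
Pair $A$ with $A\cup p$ in the definition of $\beta(\hat M_i)$. By \eqref{eq:hat},
\[
b_i=(-1)^{m-i+1}\sum_{A\subseteq E}(-1)^{|A|}\big(r_{i-1}(A)-r_i(A)-1\big),
\]
and \eqref{eq:b} follows from \eqref{eq:step} and $\sum_A(-1)^{|A|}=0$.

In $t_{M\to N}(0,0,z)$ the set $A$ contributes the sign $(-1)^{s-r_N(A)+|A|-r_M(A)}$. Since $r_M+r_N\equiv\delta$ and $s\equiv m+d$ modulo $2$, this sign is $(-1)^{m+|A|+d-\delta(A)}$. Therefore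
\[
t_{M\to N}(0,0,z)=(-1)^m\sum_{k=0}^da_k(-z)^k,\qquad a_k=\sum_{A:\ d-\delta(A)=k}(-1)^{|A|}.
\]
Formula \eqref{eq:b} says $a_0+\dots+a_{i-1}=(-1)^{m-i+1}b_i$ for $1\le i\le d$, and $a_0+\dots+a_d=0$. Hence $\sum_ka_kw^k=(1-w)\sum_{i=1}^d(-1)^{m-i+1}b_iw^{i-1}$. Put $w=-z$ and multiply by $(-1)^m$.
\end{proof}

\begin{example}[Uniform matroids; proof of Theorem~\ref{thm:main}(3)]\label{ex:uniform}
Let $d\le m\le n$ and consider $U_{m,n}\to U_{m-d,n}$. For $1\le j\le d$ we have $\delta(A)\ge j$ if and only if $|A|\ge m-d+j$. Using $\sum_{k\le l}(-1)^k\binom nk=(-1)^l\binom{n-1}l$ and \eqref{eq:b},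
\[
b_i=(-1)^{m-i+1}\sum_{k\ge m-i+1}(-1)^k\binom nk=(-1)^{m-i}\sum_{k\le m-i}(-1)^k\binom nk=\binom{n-1}{m-i}.
\]
Fix $d\ge3$ and $1<i<d$, take $m=\lfloor n/2\rfloor$, and put $k=m-i$. Then
\[
\frac{b_i^2}{b_{i-1}b_{i+1}}=\frac{\binom{n-1}{k}^2}{\binom{n-1}{k+1}\binom{n-1}{k-1}}=\frac{(k+1)(n-k)}{k\,(n-1-k)}\longrightarrow1\qquad(n\to\infty).
\]
So no constant larger than $1$ is possible in Theorem~\ref{thm:main}(1). In particular, ultra-log-concavity of order $d-1$, that is, log-concavity of $b_i/\binom{d-1}{i-1}$, fails in general for $d\ge3$, since it would require the constant $\binom{d-1}{i-1}^2/\big(\binom{d-1}{i-2}\binom{d-1}{i}\big)>1$.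
\end{example}

\begin{example}[Truncations]\label{ex:truncation}
Let $N=U_{0,n}$. Then $\delta=r_M$, $d=m$, and $r_i=\min(r_M,m-i)$. With $\chi_M(q)=\sum_A(-1)^{|A|}q^{m-r_M(A)}$ the characteristic polynomial, $t_{M\to N}(0,0,z)=(-1)^m\chi_M(-z)$, and Proposition~\ref{prop:formula} gives
\[
\frac{\chi_M(q)}{q-1}=\sum_{i=1}^m(-1)^{m-i}b_i\,q^{i-1}.
\]
\end{example}

\begin{remark}[Duality]\label{rem:dual}
We have $r_{N^*}(X)-r_{M^*}(X)=d-\delta(E\setminus X)$. This function $\delta^*$ is nondecreasing, so $N^*\to M^*$ is a quotient of rank difference $d$. Substituting $A=E\setminus X$ in \eqref{eq:b} and using $\sum_A(-1)^{|A|}=0$ shows that its sequence is $b_d,\dots,b_1$. This is the reason why $M$ and $N^*$ play symmetric roles in \eqref{eq:outline}.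
\end{remark}

\begin{remark}[Loops and coloops]\label{rem:trivial}
By \eqref{eq:quotient}, a loop of $M$ is a loop of $N$, and a coloop of $N$ is a coloop of $M$. If $e$ is such an element, then $\delta(A\cup e)=\delta(A)$ for all $A$, and pairing $A\not\ni e$ with $A\cup e$ in \eqref{eq:b} gives $b_i=0$ for all $i$.
\end{remark}

\section{Fans, piecewise polynomials, and the permutohedral variety}\label{sec:fans}

\subsection*{Chow rings of fans}
Let $L$ be a lattice and $\Sigma$ a rational fan in $L\otimes\mathbb R$. For a ray $\rho$ let $e_\rho\in L$ be its primitive generator. The fan is \emph{unimodular} if the generators of the rays of each cone are part of a basis of $L$. For a unimodular fan, the \emph{Stanley--Reisner ring} is $\mathbb R[x_\rho]$ modulo the squarefree monomials whose rays do not span a cone of $\Sigma$, and the \emph{Chow ring} $\operatorname{CH}(\Sigma)$ is its quotient by the elements $\sum_\rho\lambda(e_\rho)x_\rho$ with $\lambda$ a linear function. For a cone $\tau$ put $x_\tau=\prod_{\rho\subseteq\tau}x_\rho$. We use the following standard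 facts.

\begin{enumerate}
\item[(F1)] (Billera, Brion.) Send $x_\rho$ to the \emph{Courant function}, which is linear on each cone, $1$ at $e_\rho$ and $0$ at the other $e_{\rho'}$. This identifies the Stanley--Reisner ring with the ring $PP(\Sigma)$ of continuous functions on the support $|\Sigma|$ that are polynomial on each cone, and $\operatorname{CH}(\Sigma)$ with $PP(\Sigma)$ modulo the ideal generated by linear functions. A piecewise linear function $\varphi$ has class $\sum_\rho\varphi(e_\rho)x_\rho$.
\item[(F2)] If $\Sigma$ is complete, $\operatorname{CH}(\Sigma)$ is the Chow ring with real coefficients of the smooth complete toric variety $X_\Sigma$, and $x_\tau$ is the class of the closure $V(\tau)$ of the orbit $O(\tau)$, of codimension $\dim\tau$. In particular $\int_{X_\Sigma}x_\tau=1$ for each maximal cone $\tau$.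
\item[(F3)] A lattice map $\phi:L\to L'$ that sends each cone of $\Sigma$ into a cone of $\Sigma'$ induces a toric morphism $X_\Sigma\to X_{\Sigma'}$. It maps $O(\tau)$ to $O(\kappa)$, where $\kappa$ is the smallest cone containing $\phi(\tau)$, by the homomorphism of tori induced by $L/(L\cap\operatorname{span}\tau)\to L'/(L'\cap\operatorname{span}\kappa)$. Pullback on Chow rings is composition of piecewise polynomials with $\phi$.
\item[(F4)] For a morphism $\phi:X\to Y$ of smooth complete varieties and a subvariety $Z\subseteq X$ we have $\int_X\phi^*\xi\cdot[Z]=\int_Y\xi\cdot\phi_*[Z]$, where $\phi_*[Z]=0$ if $\dim\phi(Z)<\dim Z$ and $\phi_*[Z]=[\phi(Z)]$ if $Z\to\phi(Z)$ is birational.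
\item[(F5)] For a cone $\omega$, the degree $k$ part of the ideal $x_\omega\operatorname{CH}(\Sigma)$ is spanned by the $x_\tau$ with $\tau\supseteq\omega$ and $\dim\tau=k$.
\end{enumerate}
To see (F5), consider $x_\tau x_\rho$. If $\rho\not\subseteq\tau$, it is $x_{\tau+\rho}$ or $0$. If $\rho\subseteq\tau$, choose a linear $\lambda$ equal to $1$ at $e_\rho$ and $0$ at the other generators of $\tau$, and substitute $x_\rho=-\sum_{\rho'\not\subseteq\tau}\lambda(e_{\rho'})x_{\rho'}$. Induction on $k$ finishes the argument.

A complete fan is \emph{projective} if it carries a piecewise linear function $\ell$ such that, for each maximal cone $\kappa$, the linear function $\lambda_\kappa$ that agrees with $\ell$ on $\kappa$ satisfies $\ell>\lambda_\kappa$ outside $\kappa$. We call such $\ell$ \emph{ample}. Every projective rational fan has a unimodular projective refinement (projective toric resolution).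

\subsection*{The braid fan}
Let $V=\mathbb R^E/\mathbb R\mathbf 1$ with lattice $L=\mathbb Z^E/\mathbb Z\mathbf 1$, and let $e_A$ be the indicator vector of $A\subseteq E$. The \emph{braid fan} $\Sigma_E$ has the cones $\operatorname{cone}(e_{S_1},\dots,e_{S_k})$ for chains $\emptyset\ne S_1\subsetneq\dots\subsetneq S_k\subsetneq E$. It is unimodular, complete, and projective, with ample function $u\mapsto\sum_{\{a,b\}\subseteq E}|u_a-u_b|$. Its toric variety $X_E$ is the \emph{permutohedral variety}, of dimension $n-1$. For a loopless matroid $M$ of rank $m\ge1$, the \emph{Bergman fan} $\Sigma_M$ is the subfan of the cones whose chains consist of flats of $M$. It is pure of dimension $m-1$.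

The classes attached to matroids have monomial representatives if we allow functions on $\mathbb R^E$ rather than on $V$. Let $t_i$ ($i\in E$) be the coordinate functions on $\mathbb R^E$. For an ordering $\sigma=(\sigma(1),\dots,\sigma(n))$ of $E$ put
\[
A_k=\{\sigma(1),\dots,\sigma(k)\},\qquad C_\sigma=\{t_{\sigma(1)}\ge\dots\ge t_{\sigma(n)}\},\qquad W_\sigma=\prod_{k=1}^{n-1}\big(t_{\sigma(k)}-t_{\sigma(k+1)}\big).
\]
The image of the chamber $C_\sigma$ in $V$ is the maximal cone spanned by $e_{A_1},\dots,e_{A_{n-1}}$. Let $\mathcal R$ be the ring of continuous functions on $\mathbb R^E$ that are polynomial on each $C_\sigma$, written as tuples $f=(f_\sigma)$. Call $\sigma,\sigma'$ \emph{neighbors along $a,b$} if they differ by swapping the adjacent entries $a,b$. Two chambers that contain a common face are joined by a sequence of neighbors containing that face, so a tuple of polynomials $(f_\sigma)$ lies in $\mathcal R$ if and only if $f_\sigma=f_{\sigma'}$ on the hyperplane $t_a=t_b$ for all neighbors along $a,b$. Fix $i_0\in E$. The splitting $\mathbb R^E=V\times\mathbb R$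 with second coordinate $t_{i_0}$ gives $\mathcal R=PP(\Sigma_E)[t_{i_0}]$, and the linear functions on $V$ are spanned by the $t_i-t_{i_0}$. By (F1) and (F2),
\[
\mathcal R/(t_i:i\in E)\;\cong\;\operatorname{CH}(X_E).
\]
The Courant function $x_A$ of the ray $e_A$ is $x_{A,\sigma}=t_{\sigma(k)}-t_{\sigma(k+1)}$ if $A=A_k$ for $\sigma$, and $x_{A,\sigma}=0$ if $A$ is not an initial segment of $\sigma$. We will show several times that a class vanishes by dividing by a coordinate.

\begin{lemma}\label{lem:divide}
Let $f\in\mathcal R$ and $i\in E$. If $t_i$ divides $f_\sigma$ for every $\sigma$, then $f=t_ih$ with $h\in\mathcal R$. In particular $f=0$ in $\operatorname{CH}(X_E)$.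
\end{lemma}

\begin{proof}
Put $h_\sigma=f_\sigma/t_i$. For neighbors $\sigma,\sigma'$ along $a,b$ we have $t_ih_\sigma=t_ih_{\sigma'}$ on $H=\{t_a=t_b\}$, and $t_i$ is not identically zero on $H$. So $h_\sigma=h_{\sigma'}$ on $H$.
\end{proof}

\subsection*{Integration}
The degree map of $X_E$ is a sum over chambers. For $f\in\mathcal R$ put $\Phi(f)=\sum_\sigma f_\sigma/W_\sigma$. We write $\Phi_P$ for the same expression with a nonempty finite set $P$ in place of $E$.

\begin{lemma}\label{lem:phi}
For $f\in\mathcal R$ the rational function $\Phi(f)$ is a polynomial. The map $\Phi$ is linear over $\mathbb R[t_i:i\in E]$ and lowers degrees by $n-1$; in particular it vanishes in degrees below $n-1$. For $f$ homogeneous of degree $n-1$ we have $\int_{X_E}f=\Phi(f)$.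
\end{lemma}

\begin{proof}
Only simple poles along hyperplanes $t_a=t_b$ can occur, and they come from orderings in which $a,b$ are adjacent. Such orderings form pairs of neighbors $\sigma,\sigma'$, with $W_\sigma=(t_a-t_b)G$ and $W_{\sigma'}=(t_b-t_a)G'$, where $G=G'\not\equiv0$ on $t_a=t_b$. The sum of the two terms is $(f_\sigma G'-f_{\sigma'}G)/\big((t_a-t_b)GG'\big)$, whose numerator vanishes on $t_a=t_b$. So there is no pole. Linearity and the degree shift are visible from the definition. If $h$ has degree $n-2$, then $\Phi(t_ih)=t_i\Phi(h)=0$, so $\Phi$ descends to $\operatorname{CH}^{n-1}(X_E)$. The product $x_{A_1}\cdots x_{A_{n-1}}$ for an ordering $\sigma$ equals $W_\sigma$ on $C_\sigma$ and $0$ on the other chambers, so $\Phi$ takes the value $1$ on it, as does $\int_{X_E}$. These products span $\operatorname{CH}^{n-1}(X_E)$ by (F5).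
\end{proof}

\begin{lemma}\label{lem:identities}
Let $S$ be a set with $k\ge0$ elements. Summing over the orderings $\sigma$ of $S$ and abbreviating $t_{\sigma(j)}$ to $t_j$,
\begin{align}
\sum_\sigma\frac1{(t_1-t_2)\cdots(t_{k-1}-t_k)\,t_k}&=\frac1{\prod_{a\in S}t_a},\label{eq:id1}\\
\sum_\sigma\frac1{(-t_1)(t_1-t_2)\cdots(t_{k-1}-t_k)}&=\frac{(-1)^k}{\prod_{a\in S}t_a},\label{eq:id2}
\end{align}
where both sides are $1$ for $k=0$.
\end{lemma}

\begin{proof}
Let $k\ge1$. The left side of \eqref{eq:id1} times $\prod_St_a$ is $\Phi_S(f)$ with $f_\sigma=t_1\cdots t_{k-1}$. This $f$ is continuous of degree $k-1$, so $\Phi_S(f)$ is a constant by Lemma~\ref{lem:phi}. To find it, fix $a\in S$ and set $t_a=0$. Orderings that do not end in $a$ contribute $0$. Those that end in $a$ contribute $\prod_{S\setminus a}t$ times the left side of \eqref{eq:id1} for $S\setminus a$, which is $1$ by induction. For \eqref{eq:id2}, substitute $-t$ for $t$ in \eqref{eq:id1} and reverse the orderings.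
\end{proof}

\subsection*{The classes}
For a matroid $M$ on $E$ and an ordering $\sigma$, the \emph{greedy basis} is $B_\sigma(M)=\{\sigma(k):r_M(A_k)>r_M(A_{k-1})\}$. Define
\[
f_{M,\sigma}=\prod_{i\notin B_\sigma(M)}(-t_i),\qquad g_{N,\sigma}=\prod_{j\in B_\sigma(N)}t_j,\qquad\alpha_\sigma=-t_{\sigma(n)},\qquad\bar\alpha_\sigma=t_{\sigma(1)} .
\]
These tuples lie in $\mathcal R$. Indeed, if $\sigma,\sigma'$ are neighbors along $a,b$ in positions $k,k+1$, they have the same $A_j$ for $j\neq k$, so their greedy bases agree outside $\{a,b\}$ and both contain $r(A_{k+1})-r(A_{k-1})$ elements of $\{a,b\}$. The degrees of $f_M$ and $g_N$ are $n-m$ and $s$. As functions, $\alpha=-\min_it_i$ and $\bar\alpha=\max_it_i$; both are convex. Adding or subtracting $t_{i_0}$ gives functions on $V$, and (F1) yields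
\begin{equation}\label{eq:alpha}
\alpha=\sum_{A\ni i_0}x_A,\qquad\bar\alpha=\sum_{A\not\ni i_0}x_A\qquad\text{in }\operatorname{CH}^1(X_E).
\end{equation}
Lemma~\ref{lem:bergman} will show that $f_M$ is the class of the Bergman fan of a loopless $M$. If $M$ has a loop $e$, then $e$ is in no greedy basis and $f_M=0$ in $\operatorname{CH}(X_E)$ by Lemma~\ref{lem:divide}.

Let $\operatorname{crem}$ be the automorphism of $X_E$ induced by $u\mapsto-u$; on the dense torus it is inversion. By (F3), $(\operatorname{crem}^*f)(u)=f(-u)$. Then
\begin{equation}\label{eq:crem}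
\operatorname{crem}^*\alpha=\bar\alpha,\qquad\operatorname{crem}^*f_{N^*}=g_N .
\end{equation}
The first equation is $-\min(-u_i)=\max u_i$. For the second, $u\in C_\sigma$ means that $-u$ lies in the chamber of the reversed ordering $\bar\sigma$, so $(\operatorname{crem}^*f_{N^*})_\sigma=\prod_{i\notin B_{\bar\sigma}(N^*)}t_i$. The initial segments of $\bar\sigma$ are the sets $E\setminus A_k$, and
\[
r_{N^*}(E\setminus A_{k-1})-r_{N^*}(E\setminus A_k)=1+r_N(A_{k-1})-r_N(A_k).
\]
Hence $\sigma(k)\in B_{\bar\sigma}(N^*)$ if and only if $\sigma(k)\notin B_\sigma(N)$.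

\section{Three elements}\label{sec:three}

Theorem~\ref{thm:main}(1) has content only for $d\ge3$, and $n\ge m\ge d$. The smallest case is $E=\{1,2,3\}$ with
\[
U_{3,3}\to U_{2,3}\to U_{1,3}\to U_{0,3},\qquad(b_1,b_2,b_3)=(1,2,1),
\]
by Example~\ref{ex:uniform}. The braid fan has six rays, in cyclic order $e_1,e_{12},e_2,e_{23},e_3,e_{13}$. Each generator is the sum of its two neighbors, for instance $e_{12}+e_{13}=e_1+\mathbf 1$. A linear function that is $1$ at $e_A$ and $0$ at one neighbor is therefore $1$ at the other neighbor, and multiplying the corresponding relation by $x_A$ gives $\int x_A^2=-1$. Products of cyclic neighbors have degree $1$, and all other products vanish.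

\emph{Intersection numbers.} By \eqref{eq:alpha}, $\alpha=x_1+x_{12}+x_{13}$ and $\bar\alpha=x_2+x_3+x_{23}$. So
\[
\int\bar\alpha^2=-3+4=1,\qquad\int\alpha\bar\alpha=\int(x_{12}x_2+x_{13}x_3)=2,\qquad\int\alpha^2=-3+4=1 .
\]
These are $b_1,b_2,b_3$, in agreement with \eqref{eq:outline}, since here $f_M=g_N=1$. The middle number can also be read from Lemma~\ref{lem:phi}: $\Phi(\alpha\bar\alpha)$ is constant, and at $(t_1,t_2,t_3)=(1,0,-1)$ the orderings $123$ and $321$ each contribute $1$ and the other four contribute $0$.

The agreement has a mechanism: multiplication by $\alpha$ advances the source of the quotient by one Higgs step, and multiplication by $\bar\alpha$ moves the target back by one step. The first steps are equalities of functions, $f_{U_{2,3}}=\alpha$ and $g_{U_{1,3}}=\bar\alpha$. The next step holds only modulo the $t_i$: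
\[
\big(f_{U_{1,3}}-\alpha f_{U_{2,3}}\big)_\sigma=t_{\sigma(3)}\big(t_{\sigma(2)}-t_{\sigma(3)}\big),\quad\text{so}\quad f_{U_{1,3}}-\alpha f_{U_{2,3}}=t_3x_{12}+t_2x_{13}+t_1x_{23}.
\]
Each error term is supported on the chambers where a fixed set $A$ is an initial segment, and there it is divisible by one fixed coordinate. This is the content of Lemmas \ref{lem:vanish} and~\ref{lem:shift}.

\emph{The inequality.} The space $\operatorname{CH}^1(X_E)$ has dimension $6-2=4$. The classes $\alpha,x_{12},x_{13},x_{23}$ are pairwise orthogonal with squares $1,-1,-1,-1$, so the intersection form has exactly one positive eigenvalue. For such a form $Q$ and any $\xi,\zeta$ with $Q(\xi,\xi)>0$,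
\begin{equation}\label{eq:rcs}
Q(\xi,\zeta)^2\ \ge\ Q(\xi,\xi)\,Q(\zeta,\zeta).
\end{equation}
Indeed $\zeta'=\zeta-\frac{Q(\xi,\zeta)}{Q(\xi,\xi)}\xi$ is orthogonal to $\xi$, so $Q(\zeta',\zeta')\le0$, which is \eqref{eq:rcs}. With $\xi=\alpha$ and $\zeta=\bar\alpha$ this reads $b_2^2\ge b_3b_1$.

\emph{Reduction to the diagonal.} In the middle step $M=U_{2,3}\to N=U_{1,3}$ both $f_M$ and $g_N$ are nontrivial, and $\int f_Mg_N=2$. Here $N^*=U_{2,3}$, and $\Sigma_M=\Sigma_{N^*}$ consists of the rays $e_1,e_2,e_3$. To intersect $\Sigma_M$ with a translate $c-\Sigma_{N^*}$ is to count pairs $(u,v)\in|\Sigma_M|\times|\Sigma_{N^*}|$ with $u+v=c$. The cone spanned by $(e_i,0)$ and $(0,e_j)$ maps bijectively onto $\operatorname{cone}(e_i,e_j)$ if $i\ne j$ and collapses to a ray if $i=j$, so a general $c$ has exactly two preimages. The same number appears in the Chow ring of $\Sigma_M\times\Sigma_{N^*}$, which has generators $x_i,y_j$ with $x_1=x_2=x_3$, $y_1=y_2=y_3$, $x_ix_{i'}=y_iy_{i'}=0$ for $i\ne i'$, and $\deg(x_iy_j)=1$. The function $\gamma(u,v)=(u_1+v_1)-\min_i(u_i+v_i)$,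 the pullback under addition of the hyperplane class of $\mathbb P^2$, is linear on each of the nine cones and has class $x_1+y_1$. Since $x_1^2=x_1x_2=0$ and $y_1^2=y_1y_2=0$, we get $\deg\gamma^2=2$. Thus an intersection number of two Bergman classes has become a degree of convex functions on one fan.

\section{The beta invariants as intersection numbers}\label{sec:intersection}

The quotient hypothesis enters the geometry at this point. By \eqref{eq:quotient}, $B_\sigma(N)\subseteq B_\sigma(M)$ for every $\sigma$. Put
\[
J(\sigma)=B_\sigma(M)\setminus B_\sigma(N)=\{\sigma(k):\delta(A_k)>\delta(A_{k-1})\},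
\]
a set of $d$ elements. Then $f_Mg_N$ is a squarefree monomial on each chamber:
\begin{equation}\label{eq:fg}
(f_Mg_N)_\sigma=(-1)^{n-m}\prod_{i\notin J(\sigma)}t_i .
\end{equation}

\begin{lemma}\label{lem:vanish}
If $\emptyset\ne A\subsetneq E$ and $\delta(A)\in\{0,d\}$, then $x_Af_Mg_N=0$ in $\operatorname{CH}(X_E)$.
\end{lemma}

\begin{proof}
If $\delta(A)=d$ fix $i\in E\setminus A$, and if $\delta(A)=0$ fix $i\in A$. Let $\sigma$ be an ordering with $A$ as an initial segment. In the first case all $d$ jumps of $\delta$ occur inside $A$, so $J(\sigma)\subseteq A$; in the second case none does, so $J(\sigma)\cap A=\emptyset$. Either way $i\notin J(\sigma)$, and $t_i$ divides $(x_Af_Mg_N)_\sigma$ by \eqref{eq:fg}. For all other $\sigma$ we have $(x_Af_Mg_N)_\sigma=0$. Apply Lemma~\ref{lem:divide}.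
\end{proof}

\begin{lemma}\label{lem:shift}
In $\operatorname{CH}(X_E)$ we have $\alpha f_Mg_N=f_{M_1}g_N$ and $\bar\alpha f_Mg_N=f_Mg_{M_{d-1}}$.
\end{lemma}

\begin{proof}
Let $\sigma(k')$ and $\sigma(k'')$ be the first and the last element of $J(\sigma)$. Then $\delta(A_k)=0$ exactly for $k<k'$, and $\delta(A_k)=d$ exactly for $k\ge k''$. By \eqref{eq:step}, $r_1=r_M-[\delta=d]$, so $B_\sigma(M_1)=B_\sigma(M)\setminus\sigma(k'')$ and $f_{M_1,\sigma}=-t_{\sigma(k'')}f_{M,\sigma}$. Telescoping,
\[
t_{\sigma(k'')}-t_{\sigma(n)}=\sum_{k''\le k<n}\big(t_{\sigma(k)}-t_{\sigma(k+1)}\big)=\sum_{A\ne E,\ \delta(A)=d}x_{A,\sigma}.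
\]
Hence $f_{M_1}=f_M\big(\alpha-\sum_{A\ne E,\,\delta(A)=d}x_A\big)$ in $\mathcal R$. Multiply by $g_N$ and apply Lemma~\ref{lem:vanish}.

For the second identity, $r_{d-1}=r_N+[\delta\ge1]$ gives $B_\sigma(M_{d-1})=B_\sigma(N)\cup\sigma(k')$ and $g_{M_{d-1},\sigma}=t_{\sigma(k')}g_{N,\sigma}$, while
\[
t_{\sigma(1)}-t_{\sigma(k')}=\sum_{1\le k<k'}\big(t_{\sigma(k)}-t_{\sigma(k+1)}\big)=\sum_{A\ne\emptyset,\ \delta(A)=0}x_{A,\sigma}.
\]
Hence $g_{M_{d-1}}=g_N\big(\bar\alpha-\sum_{A\ne\emptyset,\,\delta(A)=0}x_A\big)$. Multiply by $f_M$ and apply Lemma~\ref{lem:vanish}.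
\end{proof}

\begin{proposition}\label{prop:integral}
For $1\le i\le d$ we have $\displaystyle\int_{X_E}f_Mg_N\,\alpha^{i-1}\bar\alpha^{\,d-i}=b_i$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:rank}, for $a<b$ Lemma~\ref{lem:shift} applies to $M_a\to M_b$ and gives $\alpha f_{M_a}g_{M_b}=f_{M_{a+1}}g_{M_b}$ and $\bar\alpha f_{M_a}g_{M_b}=f_{M_a}g_{M_{b-1}}$. Starting from $(a,b)=(0,d)$, use the first identity $i-1$ times and the second $d-i$ times. The integral becomes $\int f_{M_{i-1}}g_{M_i}$, and it remains to treat a quotient of rank difference one.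

Let $\varepsilon=r_{i-1}-r_i=[\delta\ge d-i+1]$. For each $\sigma$ there is a unique index $k_0=k_0(\sigma)$ such that $\varepsilon(A_k)=1$ exactly for $k\ge k_0$. By \eqref{eq:fg} for $M_{i-1}\to M_i$ and Lemma~\ref{lem:phi},
\[
\int f_{M_{i-1}}g_{M_i}=(-1)^{n-(m-i+1)}\Big(\prod_{a\in E}t_a\Big)\sum_\sigma\frac1{t_{\sigma(k_0)}W_\sigma}.
\]
This is a sum over orderings, and \eqref{eq:b} is a sum over subsets. To pass from one to the other we split each term into pieces that depend on one initial segment. Write $t_k$ for $t_{\sigma(k)}$, and for $0\le k\le n$ put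
\[
\psi_k(\sigma)=\frac1{W_\sigma}\Big(\frac1{t_k}-\frac1{t_{k+1}}\Big),\qquad\text{with the convention }\frac1{t_0}=\frac1{t_{n+1}}=0 .
\]
Then $1/(t_{k_0}W_\sigma)=\sum_{k\ge k_0}\psi_k(\sigma)$. For $0<k<n$ we have $1/t_k-1/t_{k+1}=-(t_k-t_{k+1})/(t_kt_{k+1})$, which cancels the $k$-th factor of $W_\sigma$. So for all $k$
\[
\psi_k(\sigma)=\frac1{(t_1-t_2)\cdots(t_{k-1}-t_k)\,t_k}\cdot\frac1{(-t_{k+1})(t_{k+1}-t_{k+2})\cdots(t_{n-1}-t_n)},
\]
where the first factor is $1$ for $k=0$ and the second is $1$ for $k=n$. An ordering with $A_k=A$ is an ordering of $A$ followed by one of $E\setminus A$. By \eqref{eq:id1} for $A$ and \eqref{eq:id2} for $E\setminus A$, the sum of $\psi_{|A|}(\sigma)$ over these orderings is $(-1)^{n-|A|}/\prod_Et_a$. Since $k\ge k_0(\sigma)$ if and only if $\varepsilon(A_k)=1$,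
\[
\sum_\sigma\frac1{t_{\sigma(k_0)}W_\sigma}=\frac1{\prod_Et_a}\sum_{A:\ \varepsilon(A)=1}(-1)^{n-|A|}.
\]
Therefore $\int f_{M_{i-1}}g_{M_i}=(-1)^{m-i+1}\sum_{\varepsilon(A)=1}(-1)^{|A|}$, which is $b_i$ by \eqref{eq:b}.
\end{proof}

\section{The Bergman class}\label{sec:bergman}

To use Hodge theory we must connect the polynomial $f_M$ with the fan $\Sigma_M$. The next lemma says that integration against $f_M$ gives weight $1$ to the maximal cones of $\Sigma_M$ and weight $0$ to the other $(m-1)$-dimensional cones of $\Sigma_E$. This is the meaning of the symbol $[\Sigma_M]$, and with \eqref{eq:crem} it turns Proposition~\ref{prop:integral} into \eqref{eq:outline}.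

\begin{lemma}\label{lem:bergman}
Let $M$ be loopless of rank $m\ge1$. For a chain $\emptyset\ne S_1\subsetneq\dots\subsetneq S_{m-1}\subsetneq E$, the integral $\int_{X_E}f_M\,x_{S_1}\cdots x_{S_{m-1}}$ is $1$ if all $S_l$ are flats of $M$, and $0$ otherwise.
\end{lemma}

\begin{proof}
Put $S_0=\emptyset$, $S_m=E$, and for $1\le l\le m$ let $P_l=S_l\setminus S_{l-1}$, $n_l=|P_l|$, $K_l=(M|S_l)/S_{l-1}$ and $\rho_l=\operatorname{rk}K_l=r_M(S_l)-r_M(S_{l-1})$. Then $\sum_{l=1}^m\rho_l=m$. In $\Phi(f_Mx_{S_1}\cdots x_{S_{m-1}})$ only the concatenations $\sigma=(\sigma_1,\dots,\sigma_m)$ of orderings $\sigma_l$ of $P_l$ contribute. For these, $B_\sigma(M)=\bigsqcup_lB_{\sigma_l}(K_l)$ by the rank formula for contractions, and the factors $x_{S_l,\sigma}$ cancel the factors of $W_\sigma$ at the junctions, leaving $\prod_lW_{\sigma_l}$. So the integral is $\prod_l\Phi_{P_l}(f_{K_l})$.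

By Lemma~\ref{lem:phi}, $\Phi_{P_l}(f_{K_l})$ is a polynomial, homogeneous of degree $(n_l-\rho_l)-(n_l-1)=1-\rho_l$. It vanishes if $\rho_l\ge2$. If no $\rho_l$ is at least $2$, then all $\rho_l$ equal $1$, since they sum to $m$. Let $K_l$ have rank $1$. If it has a loop $e$, then $f_{K_l}=t_eh$ with $h$ piecewise polynomial of degree $n_l-2$ by Lemma~\ref{lem:divide}, and $\Phi_{P_l}(f_{K_l})=t_e\Phi_{P_l}(h)=0$. If it is loopless, then $B_{\sigma_l}(K_l)=\{\sigma_l(1)\}$ and, by \eqref{eq:id2},
\[
\Phi_{P_l}(f_{K_l})=(-1)^{n_l}\Big(\prod_{a\in P_l}t_a\Big)\sum_{\sigma_l}\frac1{(-t_{\sigma_l(1)})W_{\sigma_l}}=1 .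
\]
So the integral is $1$ if all $K_l$ are loopless of rank $1$, and $0$ otherwise.

Suppose all $S_l$ are flats. Since $M$ is loopless, $S_0=\emptyset$ is also a flat, so the ranks increase strictly from $0$ to $m$ in $m$ steps and all $\rho_l$ are $1$; and $K_l$ is loopless because $S_{l-1}$ is closed. Conversely, suppose all $K_l$ are loopless. An element outside $S_{l-1}$ lies in some $P_{l'}$ with $l'\ge l$, and it is not in $\operatorname{cl}_M(S_{l'-1})\supseteq\operatorname{cl}_M(S_{l-1})$. So $S_{l-1}$ is a flat.
\end{proof}

\section{Lefschetz fans and mixed Hodge--Riemann relations in degree one}\label{sec:lefschetz}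

Let $\Sigma$ be a unimodular fan in $L\otimes\mathbb R$, pure of dimension $D$. The \emph{star} of a cone $\tau$ is the fan $\operatorname{star}_\tau$ in the quotient by $\operatorname{span}\tau$, with the image lattice, whose cones are the images $\bar\kappa$ of the cones $\kappa\supseteq\tau$. It is unimodular and pure of dimension $D-\dim\tau$, and its rays correspond to the rays of the \emph{link} of $\tau$: the rays $\rho\not\subseteq\tau$ with $\rho+\tau\in\Sigma$. A ($D$-dimensional) \emph{Minkowski weight} is a real function $w$ on the maximal cones such that, for every $(D-1)$-dimensional cone $\tau$, the vector $\sum_\rho w(\tau+\rho)e_\rho$, summed over the rays of the link of $\tau$, lies in $\operatorname{span}\tau$. It is a standard fact that Minkowski weights correspond bijectively to linear functionals on $\operatorname{CH}^D(\Sigma)$, the functional of $w$ sending $x_\kappa$ to $w(\kappa)$.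

A piecewise linear function $\ell$ on $\Sigma$ is \emph{strictly convex} if for every cone $\tau$ there is a linear function $\lambda$ such that $\ell-\lambda$ vanishes on $\tau$ and is positive on the rays of the link of $\tau$. The classes of these functions form a convex cone $\mathcal K(\Sigma)\subseteq\operatorname{CH}^1(\Sigma)$, which may be empty.

\begin{definition}[\cite{ADH}]\label{def:lefschetz}
The fan $\Sigma$ is \emph{Lefschetz} if the following hold.
\begin{enumerate}
\item[(L1)] The Minkowski weights are spanned by one positive weight, which gives an isomorphism $\deg:\operatorname{CH}^D(\Sigma)\to\mathbb R$.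
\item[(L2)] (Poincar\'e duality) The pairings $\operatorname{CH}^k(\Sigma)\times\operatorname{CH}^{D-k}(\Sigma)\to\mathbb R$, $(\xi,\zeta)\mapsto\deg(\xi\zeta)$, are nondegenerate.
\item[(L3)] (Hard Lefschetz and Hodge--Riemann) For all $\ell\in\mathcal K(\Sigma)$ and $0\le k\le D/2$, multiplication by $\ell^{D-2k}$ is an isomorphism $\operatorname{CH}^k(\Sigma)\to\operatorname{CH}^{D-k}(\Sigma)$, and the form $(-1)^k\deg(\ell^{D-2k}\xi\zeta)$ is positive definite on the kernel of $\ell^{D-2k+1}:\operatorname{CH}^k(\Sigma)\to\operatorname{CH}^{D-k+1}(\Sigma)$.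
\item[(L4)] The stars of all nonzero cones are Lefschetz.
\end{enumerate}
\end{definition}

By (L1), any positive Minkowski weight on a Lefschetz fan is a positive multiple of any other, and the conditions do not depend on which one defines $\deg$. The definition in \cite{ADH} allows simplicial fans; only unimodular ones occur here. We use two theorems.

\begin{theorem}[Adiprasito--Huh--Katz \cite{AHK}]\label{thm:AHK}
The Bergman fan of a loopless matroid is Lefschetz.
\end{theorem}

\begin{theorem}[Ardila--Denham--Huh {\cite[Theorem 1.6]{ADH}}]\label{thm:ADH}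
If simplicial fans $\Sigma_1,\Sigma_2$ have the same support and $\mathcal K(\Sigma_1),\mathcal K(\Sigma_2)$ are nonempty, then $\Sigma_1$ is Lefschetz if and only if $\Sigma_2$ is.
\end{theorem}

Strictly convex functions will come from an ambient projective fan.

\begin{lemma}\label{lem:ample}
Let $\Sigma$ be a subfan of a unimodular projective fan $\tilde\Sigma$ with ample function $\ell$. Let $\varphi$ be a convex function that is piecewise linear on $\tilde\Sigma$, and let $\epsilon>0$. Then the restriction of $\varphi+\epsilon\ell$ to $\Sigma$ lies in $\mathcal K(\Sigma)$. In particular $\mathcal K(\Sigma)\ne\emptyset$.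
\end{lemma}

\begin{proof}
Put $\psi=\varphi+\epsilon\ell$. For a maximal cone $\kappa$ of $\tilde\Sigma$ let $\lambda_\kappa$ be the linear function that agrees with $\psi$ on $\kappa$. A convex function is bounded below by each of its linear pieces, so $\psi-\lambda_\kappa\ge0$, with equality exactly on $\kappa$ because $\ell$ is ample. Given $\tau\in\Sigma$, let $\lambda$ be the average of the $\lambda_\kappa$ over the maximal cones $\kappa\supseteq\tau$ of $\tilde\Sigma$. Then $\psi-\lambda\ge0$ vanishes exactly on the intersection of these $\kappa$. This intersection is $\tau$: the star of $\tau$ in $\tilde\Sigma$ is complete, and for a ray $\bar\rho$ of it, a maximal cone containing $-\bar\rho$ does not contain $\bar\rho$. So $\psi-\lambda$ is positive on every ray not in $\tau$.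
\end{proof}

Condition (L3) concerns powers of one class $\ell$, whereas our integrals involve three different classes. We need the mixed version, but only for $k=1$, and there it follows from (L1)--(L4) by induction on stars. The induction uses restriction to the star of a ray $\rho$. Choose a linear function $\lambda_0$ with $\lambda_0(e_\rho)=1$, and identify the quotient by $\mathbb R e_\rho$ with $\ker\lambda_0$. For $f\in PP(\Sigma)$ and a cone $\kappa\supseteq\rho$, extend $f|_\kappa$ polynomially to $\operatorname{span}\kappa$ and restrict it to $\operatorname{span}\kappa\cap\ker\lambda_0=\operatorname{span}\bar\kappa$. This is a ring homomorphism $PP(\Sigma)\to PP(\operatorname{star}_\rho)$ that takes linear functions to linear functions, so it induces $\iota_\rho^*:\operatorname{CH}(\Sigma)\to\operatorname{CH}(\operatorname{star}_\rho)$. It sends $x_{\rho'}$ to $x_{\bar\rho'}$ for $\rho'$ in the link of $\rho$, and it kills every monomial whose rays do not lie in a common cone with $\rho$. Let $\Sigma$ be Lefschetz with weight $w$.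
\begin{enumerate}
\item[(S1)] $\iota_\rho^*\mathcal K(\Sigma)\subseteq\mathcal K(\operatorname{star}_\rho)$. For a cone $\tau\supseteq\rho$ take $\lambda$ as in the definition of strict convexity at $\tau$. Then $\ell-\lambda$ vanishes on $\rho$, so it descends to the star, where it vanishes on $\bar\tau$ and is positive on the rays of the link of $\bar\tau$.
\item[(S2)] $\bar\kappa\mapsto w(\kappa)$ is a positive Minkowski weight on $\operatorname{star}_\rho$, since its balancing conditions are images of those of $w$. We use it to define the degree map $\deg_\rho$ of the Lefschetz fan $\operatorname{star}_\rho$. Then $\deg(x_\rho\xi)=\deg_\rho(\iota_\rho^*\xi)$ for $\xi\in\operatorname{CH}^{D-1}(\Sigma)$.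
\end{enumerate}
To prove the formula in (S2), let $\xi$ be a monomial. If its rays and $\rho$ do not span a cone, both sides are $0$. If they span a cone $\kappa$ and $\xi$ is squarefree and prime to $x_\rho$, then $\dim\kappa=D$ and both sides are $w(\kappa)$. Otherwise $\xi$ has a factor $x_\rho$ or a repeated factor; the substitution used for (F5), relative to $\kappa$, replaces this factor by variables of rays outside $\kappa$ and raises the number of distinct rays other than $\rho$ in the monomial. After finitely many steps only the first two cases remain.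

\begin{lemma}\label{lem:positive}
If $\Sigma$ is Lefschetz of dimension $D$ and $\ell_1,\dots,\ell_D\in\mathcal K(\Sigma)$, then $\deg(\ell_1\cdots\ell_D)>0$.
\end{lemma}

\begin{proof}
For $D=0$ this is positivity of the weight. For $D\ge1$, strict convexity at the cone $0$ gives $\ell_1=\sum_\rho c_\rho x_\rho$ with all $c_\rho>0$. By (S2), $\deg(\ell_1\cdots\ell_D)=\sum_\rho c_\rho\deg_\rho(\iota_\rho^*\ell_2\cdots\iota_\rho^*\ell_D)$, and each term is positive by (S1), (L4) and induction.
\end{proof}

\begin{proposition}\label{prop:mixed}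
Let $\Sigma$ be a unimodular Lefschetz fan of dimension $D\ge2$ with $\mathcal K(\Sigma)\ne\emptyset$, and let $\ell_1,\dots,\ell_{D-2}\in\mathcal K(\Sigma)$. Then the form $Q(\xi,\zeta)=\deg(\ell_1\cdots\ell_{D-2}\,\xi\zeta)$ on $\operatorname{CH}^1(\Sigma)$ is nondegenerate with exactly one positive eigenvalue.
\end{proposition}

\begin{proof}
Consider first the unmixed case $\ell_1=\dots=\ell_{D-2}=\ell\in\mathcal K(\Sigma)$; for $D=2$ this is the only case, and $\ell$ is any element of $\mathcal K(\Sigma)$. By (L3) for $k=0$, $Q(\ell,\ell)>0$. By (L1) the $Q$-orthogonal complement of $\ell$ is the kernel of $\ell^{D-1}$ on $\operatorname{CH}^1(\Sigma)$, and $Q$ is negative definite there by (L3) for $k=1$. This is the claim.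

Now let $D\ge3$ and induct on $D$. The signature of a continuous family of nondegenerate forms over a connected base is constant, and $\mathcal K(\Sigma)^{D-2}$ is convex. So it suffices to prove that $Q$ is nondegenerate for all choices of the $\ell_j$. Let $\theta$ lie in the kernel of $Q$. For each ray $\rho$ put $\theta_\rho=\iota_\rho^*\theta$ and consider on $\operatorname{CH}^1(\operatorname{star}_\rho)$ the form $Q_\rho(\xi,\zeta)=\deg_\rho(\iota^*_\rho(\ell_2\cdots\ell_{D-2})\,\xi\zeta)$. By (L4), (S1) and induction, $Q_\rho$ is nondegenerate with exactly one positive eigenvalue. By Lemma~\ref{lem:positive}, $Q_\rho(\iota_\rho^*\ell_1,\iota_\rho^*\ell_1)>0$, so $Q_\rho$ is negative definite on the orthogonal complement of $\iota_\rho^*\ell_1$. The class $\theta_\rho$ lies in this complement, because by (S2)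
\[
Q_\rho(\iota_\rho^*\ell_1,\theta_\rho)=\deg(x_\rho\ell_1\cdots\ell_{D-2}\theta)=Q(x_\rho,\theta)=0 .
\]
So $Q_\rho(\theta_\rho,\theta_\rho)\le0$, with equality only if $\theta_\rho=0$. Write $\ell_1=\sum_\rho c_\rho x_\rho$ with all $c_\rho>0$. Then
\[
0=Q(\theta,\theta)=\sum_\rho c_\rho\deg(x_\rho\ell_2\cdots\ell_{D-2}\theta^2)=\sum_\rho c_\rho\,Q_\rho(\theta_\rho,\theta_\rho),
\]
which forces $\theta_\rho=0$ for all $\rho$. By (S2), $\deg(x_\rho\zeta\theta)=0$ for all $\rho$ and all $\zeta\in\operatorname{CH}^{D-2}(\Sigma)$. The products $x_\rho\zeta$ span $\operatorname{CH}^{D-1}(\Sigma)$, so $\theta=0$ by (L2).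
\end{proof}

Our classes are convex but not strictly convex, so we pass to the limit.

\begin{corollary}\label{cor:nef}
Let $\Sigma$ be a Lefschetz subfan of dimension $D\ge2$ of a unimodular projective fan $\tilde\Sigma$. Let $\varphi_1,\dots,\varphi_{D-2},\xi,\zeta$ be convex functions that are piecewise linear on $\tilde\Sigma$, and put $\Pi=\varphi_1\cdots\varphi_{D-2}$. Then, for the restrictions to $\Sigma$,
\[
\deg(\Pi\,\xi\zeta)^2\ \ge\ \deg(\Pi\,\xi^2)\,\deg(\Pi\,\zeta^2).
\]
\end{corollary}

\begin{proof}
Add $\epsilon\ell$ to each function, with $\ell$ ample on $\tilde\Sigma$ and $\epsilon>0$. The perturbed classes lie in $\mathcal K(\Sigma)$ by Lemma~\ref{lem:ample}. Proposition~\ref{prop:mixed}, Lemma~\ref{lem:positive} and \eqref{eq:rcs} give the inequality for them. Let $\epsilon\to0$.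
\end{proof}

\section{Reduction to the diagonal and the proof of log-concavity}\label{sec:product}

We prove Theorem~\ref{thm:main}(1). We may assume $d\ge3$ and, by Remark~\ref{rem:trivial}, that $M$ has no loops and $N$ has no coloops. Then $M$ and $N^*$ are loopless of ranks $m\ge d$ and $n-s\ge d$, so both Bergman fans are defined. Put
\[
D=\dim\Sigma_M+\dim\Sigma_{N^*}=(m-1)+(n-s-1)=n+d-2 .
\]

By \eqref{eq:crem}, the integrand in Proposition~\ref{prop:integral} is $(f_M\alpha^{i-1})\cdot\operatorname{crem}^*(f_{N^*}\alpha^{d-i})$. This is the restriction of a product class on $X_E\times X_E$ to the graph of $\operatorname{crem}$. Inside the torus $T\times T$ the graph is $\{(t,t^{-1})\}$, the fiber over $1$ of multiplication $T\times T\to T$. In the compactification $T\subset\mathbb P^{n-1}$ the point $1$ is an intersection of $n-1$ hyperplanes, so the graph should have class $\gamma^{n-1}$, with $\gamma$ the pullback of the hyperplane class. The difficulty is that multiplication does not extend to a morphism $X_E\times X_E\to\mathbb P^{n-1}$. In terms of fans, the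 function $\min_i(u_i+v_i)$ is not linear on the cones of $\Sigma_E\times\Sigma_E$: at $(u,v)=(ae_A,be_{E\setminus A})$ with $a,b\ge0$ it equals $\min(a,b)$. We therefore subdivide, and Theorem~\ref{thm:ADH} guarantees that the Lefschetz property survives.

\subsection*{The fan and the classes}
Let $\mu:V\times V\to V$ be addition. Let $\Delta$ be the fan of $\mathbb P^{n-1}$ in $V$; its cones are spanned by the $e_i$, $i\in A$, for $A\subsetneq E$, and its maximal cones are the domains of linearity of the convex function $\eta_0(u)=u_{i_0}-\min_iu_i$. This function is $1$ at $e_{i_0}$ and $0$ at the other $e_i$, so its class is the hyperplane class. The common refinement of $\Sigma_E\times\Sigma_E$ and $\mu^{-1}(\Delta)$ is projective: the sum of $\eta_0\circ\mu$ and an ample function on $\Sigma_E\times\Sigma_E$ exceeds its linear piece on a maximal cone $\kappa\cap\mu^{-1}(\kappa')$ everywhere outside that cone. Let $\tilde\Sigma$ be a unimodular projective fan refining it, and $\tilde X$ its toric variety, of dimension $2(n-1)$. Let $\Sigma$ be the subfan of cones of $\tilde\Sigma$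 contained in $|\Sigma_M|\times|\Sigma_{N^*}|$. Since $\Sigma_M\times\Sigma_{N^*}$ is a subfan of $\Sigma_E\times\Sigma_E$, pure of dimension $D$, and each of its cones is subdivided by $\tilde\Sigma$, the fan $\Sigma$ is pure of dimension $D$ with support $|\Sigma_M|\times|\Sigma_{N^*}|$.

Let $\pi=(\pi_1,\pi_2):\tilde X\to X_E\times X_E$ and $\mu_X:\tilde X\to\mathbb P^{n-1}$ be the induced toric morphisms. Put
\[
\alpha_1=\pi_1^*\alpha,\qquad\alpha_2=\pi_2^*\alpha,\qquad\gamma=\mu_X^*\eta_0,\qquad\eta=\pi_1^*f_M\cdot\pi_2^*f_{N^*}.
\]
By (F3), $\alpha_1,\alpha_2,\gamma$ are the classes of the convex functions $\eta_0(u)$, $\eta_0(v)$, $\eta_0(u+v)$. The class $\eta$ has degree $(n-m)+s=n-d$, and $(n-d)+D=\dim\tilde X$.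

\begin{lemma}\label{lem:degree}
There is a linear functional $\deg_\Sigma:\operatorname{CH}^D(\Sigma)\to\mathbb R$ with $\deg_\Sigma(x_\tau)=1$ for every maximal cone $\tau$ of $\Sigma$, and $\deg_\Sigma(\xi|_\Sigma)=\int_{\tilde X}\xi\,\eta$ for all $\xi\in\operatorname{CH}^D(\tilde\Sigma)$.
\end{lemma}

\begin{proof}
We first show that for every $D$-dimensional cone $\tau\in\tilde\Sigma$,
\begin{equation}\label{eq:weight}
\int_{\tilde X}x_\tau\,\eta=[\tau\in\Sigma].
\end{equation}
Let $\kappa=\kappa_1\times\kappa_2$ be the smallest cone of $\Sigma_E\times\Sigma_E$ containing $\tau$. Then $\dim\kappa\ge D$, the relative interior of $\tau$ lies in that of $\kappa$, and $\pi(V(\tau))=V(\kappa)$ by (F3). Moreover $\tau\in\Sigma$ if and only if $\kappa\in\Sigma_M\times\Sigma_{N^*}$: if $\kappa$ is in this subfan then $\tau\subseteq\kappa$ lies in its support, and if $\tau\in\Sigma$ then a relative interior point of $\kappa$ lies in the support of the subfan, so $\kappa$ belongs to it.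

If $\dim\kappa>D$, then $\kappa\notin\Sigma_M\times\Sigma_{N^*}$, and $\dim V(\kappa)<\dim V(\tau)$, so both sides of \eqref{eq:weight} are $0$ by (F4). If $\dim\kappa=D$, then $\tau$ and $\kappa$ have the same span, $O(\tau)\to O(\kappa)$ is an isomorphism by (F3), and (F4) gives
\[
\int_{\tilde X}x_\tau\,\eta=\int_{X_E\times X_E}\operatorname{pr}_1^*(f_Mx_{\kappa_1})\cdot\operatorname{pr}_2^*(f_{N^*}x_{\kappa_2}).
\]
The degrees $n-m+\dim\kappa_1$ and $s+\dim\kappa_2$ of the two factors sum to $2(n-1)$. If they are not both $n-1$, one of them exceeds $\dim X_E$ and the integral is $0$; in this case $\dim\kappa_1>m-1$ or $\dim\kappa_2>n-s-1$, so $\kappa\notin\Sigma_M\times\Sigma_{N^*}$. If both are $n-1$, then $\dim\kappa_1=m-1$ and $\dim\kappa_2=n-s-1$, the integral is the product of $\int f_Mx_{\kappa_1}$ and $\int f_{N^*}x_{\kappa_2}$, and Lemma~\ref{lem:bergman} for $M$ and for $N^*$ shows that it is $[\kappa\in\Sigma_M\times\Sigma_{N^*}]$. This proves \eqref{eq:weight}.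

From the Stanley--Reisner presentations, the restriction $\operatorname{CH}(\tilde\Sigma)\to\operatorname{CH}(\Sigma)$ is surjective with kernel generated by the $x_\omega$, $\omega\in\tilde\Sigma\setminus\Sigma$. By (F5) the kernel in degree $D$ is spanned by classes $x_\tau$ with $\tau$ containing such an $\omega$, and these $\tau$ are not in $\Sigma$. By \eqref{eq:weight} the functional $\xi\mapsto\int\xi\eta$ vanishes on the kernel, so it descends.
\end{proof}

\begin{lemma}\label{lem:transfer}
For $1\le i\le d$ we have $\deg_\Sigma\big(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i}\big)=b_i$.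
\end{lemma}

\begin{proof}
Let $T\subset\mathbb P^{n-1}$ be the dense torus, with identity $1$. By (F3), $\mu_X^{-1}(T)$ is the union of the orbits $O(\tau)$ with $\tau\subseteq\ker\mu$. Since $\tilde\Sigma$ refines $\mu^{-1}(\Delta)$ and $\{0\}\in\Delta$, these cones cover the subspace $\ker\mu=\{(u,-u)\}$. Let $Z$ be their toric variety for the lattice $\{(u,-u):u\in L\}\cong L$; it is smooth and complete of dimension $n-1$. The surjection $\mu:L\times L\to L$ splits, so $\mu_X^{-1}(T)\cong Z\times T$ over $T$, and the scheme-theoretic fiber $\mu_X^{-1}(1)$ is $Z$.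

In homogeneous coordinates $z_j$ on $\mathbb P^{n-1}$, the $n-1$ hyperplanes $H_j=\{z_j=z_{i_0}\}$, $j\ne i_0$, intersect scheme-theoretically in the reduced point $1$. Since $\mu_X$ is dominant, the $\mu_X^{-1}(H_j)$ are effective Cartier divisors of class $\gamma$, and their scheme-theoretic intersection is $Z$. On a smooth variety, if $c$ effective divisors intersect scheme-theoretically in a subvariety of codimension $c$, the product of their classes is the class of that subvariety. Hence $\gamma^{n-1}=[Z]$.

The morphism $q=\pi_1|_Z:Z\to X_E$ is the toric morphism induced by the lattice isomorphism $(u,-u)\mapsto u$, so it is birational. The morphism $\pi_2|_Z$ is induced by $(u,-u)\mapsto-u$, so it equals $\operatorname{crem}\circ q$. By Lemma~\ref{lem:degree}, (F4), \eqref{eq:crem} and Proposition~\ref{prop:integral},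
\begin{align*}
\deg_\Sigma\big(\gamma^{n-1}\alpha_1^{i-1}\alpha_2^{d-i}\big)&=\int_Zq^*\big(f_M\,\alpha^{i-1}\cdot\operatorname{crem}^*(f_{N^*}\alpha^{d-i})\big)\\
&=\int_{X_E}f_Mg_N\,\alpha^{i-1}\bar\alpha^{\,d-i}=b_i.\qedhere
\end{align*}
\end{proof}

\begin{lemma}\label{lem:sigmalef}
The fan $\Sigma$ is Lefschetz, and $\deg_\Sigma$ is a degree map for it.
\end{lemma}

\begin{proof}
We first realize $\Sigma_M\times\Sigma_{N^*}$ as a star. Let $E'$ be a disjoint copy of $E$ carrying $N^*$. The matroid $M\oplus N^*$ on $E\sqcup E'$ is loopless, and its flats are the sets $F\sqcup G$ with $F$ a flat of $M$ and $G$ a flat of $N^*$. As $N^*$ is loopless, $E$ is a nonempty proper flat. A chain of nonempty proper flats containing $E$ consists of $E$, a chain of nonempty proper flats $F$ of $M$ below it, and a chain of sets $E\sqcup G$ above it with $G$ a nonempty proper flat of $N^*$. Under $\mathbb R^{E\sqcup E'}/\langle\mathbf 1,e_E\rangle=V\times V$, which matches the lattices, $e_F\mapsto(e_F,0)$ and $e_{E\sqcup G}\mapsto(0,e_G)$. So the star of the ray $e_E$ in the Bergman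 fan of $M\oplus N^*$ is $\Sigma_M\times\Sigma_{N^*}$, and it is Lefschetz by Theorem~\ref{thm:AHK} and (L4).

The fans $\Sigma_M\times\Sigma_{N^*}$ and $\Sigma$ have the same support. They are subfans of the unimodular projective fans $\Sigma_E\times\Sigma_E$ and $\tilde\Sigma$, so both have $\mathcal K\ne\emptyset$ by Lemma~\ref{lem:ample}. By Theorem~\ref{thm:ADH}, $\Sigma$ is Lefschetz. By Lemma~\ref{lem:degree}, the constant weight $1$ is a positive Minkowski weight on $\Sigma$, with functional $\deg_\Sigma$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(1)]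
Let $1<i<d$. Apply Corollary~\ref{cor:nef} to $\Sigma\subseteq\tilde\Sigma$ with $\Pi=\gamma^{n-1}\alpha_1^{i-2}\alpha_2^{d-i-1}$, a product of $(n-1)+(i-2)+(d-i-1)=D-2$ convex functions, and with $\xi=\alpha_1$, $\zeta=\alpha_2$. By Lemma~\ref{lem:transfer},
\[
\deg_\Sigma(\Pi\,\alpha_1\alpha_2)=b_i,\qquad\deg_\Sigma(\Pi\,\alpha_1^2)=b_{i+1},\qquad\deg_\Sigma(\Pi\,\alpha_2^2)=b_{i-1}.
\]
Hence $b_i^2\ge b_{i-1}b_{i+1}$.
\end{proof}

\section{Vanishing, and the Las Vergnas polynomial}\label{sec:vanishing}

Log-concavity alone allows sequences such as $1,0,0,1$. Part (2) of the theorem excludes them, by a direct argument with connectivity. Recall that two distinct elements of a matroid lie in the same \emph{connected component} if some circuit contains both, that this is an equivalence relation, and that a matroid is the direct sum of its restrictions to the components; it is \emph{connected} if there is one component.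

For $y\in E$ and $1\le j\le d$, say that \emph{level $j$ depends on $y$} if there is a set $A\not\ni y$ with $\delta(A)=j-1$ and $\delta(A\cup y)=j$.

\begin{lemma}\label{lem:level}
Let $j=d-i+1$. Level $j$ depends on $y$ if and only if $y$ and $p$ lie in the same component of $\hat M_i$.
\end{lemma}

\begin{proof}
Write $\operatorname{cl}$ for the closure in $\hat M_i$. By \eqref{eq:hat} and \eqref{eq:step}, $p\in\operatorname{cl}(A)$ if and only if $\delta(A)\ge j$. So level $j$ depends on $y$ if and only if some $A\subseteq E\setminus y$ has $p\in\operatorname{cl}(A\cup y)\setminus\operatorname{cl}(A)$. Given such $A$, take a minimal $B\subseteq A\cup y$ with $p\in\operatorname{cl}(B)$; then $B\cup p$ is a circuit, and $y\in B$ because $p\notin\operatorname{cl}(A)$. Conversely, if $C$ is a circuit containing $p$ and $y$, then $A=C\setminus\{p,y\}$ has $p\in\operatorname{cl}(A\cup y)$, and $p\notin\operatorname{cl}(A)$ because $A\cup p$ is independent.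
\end{proof}

\begin{lemma}\label{lem:alllevels}
For $1\le j\le d-1$, level $j+1$ depends on $y$ if and only if level $j$ does.
\end{lemma}

\begin{proof}
Suppose level $j+1$ depends on $y$. Choose $A\not\ni y$ of minimal size with $\delta(A)=j$ and $\delta(A\cup y)=j+1$, that is, $\delta(A)=j$, $y\in\operatorname{cl}_N(A)$ and $y\notin\operatorname{cl}_M(A)$. Note that $y\notin\operatorname{cl}_M(A\setminus a)$ for every $a\in A$, and that $y\in\operatorname{cl}_N(A\setminus a)$ whenever $a\in\operatorname{cl}_N(A\setminus a)$; for such $a$, adding $y$ to $A\setminus a$ raises $\delta$.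

If some $a\in A$ has $\delta(A\setminus a)=j-1$, then $a\in\operatorname{cl}_N(A\setminus a)$, so level $j$ depends on $y$ through $A\setminus a$. Otherwise $\delta(A\setminus a)=j$ for all $a\in A$, so removing $a$ lowers $r_M$ and $r_N$ by the same amount. If this amount is $0$ for some $a$, then $a\in\operatorname{cl}_N(A\setminus a)$ and $A\setminus a$ contradicts the minimality of $A$. If it is $1$ for all $a$, then $A$ is independent in both $M$ and $N$, so $\delta(A)=0$, which contradicts $j\ge1$.

For the converse we use the dual quotient $N^*\to M^*$ of Remark~\ref{rem:dual}, with $\delta^*(X)=d-\delta(E\setminus X)$. If $\delta(A)=j-1$ and $\delta(A\cup y)=j$, then $X=E\setminus(A\cup y)$ has $\delta^*(X)=d-j$ and $\delta^*(X\cup y)=d-j+1$, and this can be read backward. So level $j$ of $M\to N$ depends on $y$ if and only if level $d-j+1$ of $N^*\to M^*$ does. If level $j$ depends on $y$, then dual level $(d-j)+1$ does, hence dual level $d-j$ does by the first part, since $1\le d-j\le d-1$; and this means that level $j+1$ depends on $y$.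
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(2)]
By Lemma~\ref{lem:alllevels}, the set $Y$ of elements of $E$ on which a level does not depend is the same for all levels. By Lemma~\ref{lem:level}, for each $i$ the set $Y$ is the union of the components of $\hat M_i$ that do not contain $p$. The ground set of $\hat M_i$ has at least two elements, so Crapo's theorem gives $b_i>0$ for all $i$ if $Y=\emptyset$ and $b_i=0$ for all $i$ if $Y\ne\emptyset$.

Let $Y\ne\emptyset$. Then $\hat M_i|Y$ is a direct summand of $\hat M_i$ not containing $p$, so it is a direct summand of both $M_{i-1}=\hat M_i\setminus p$ and $M_i=\hat M_i/p$, and $M_{i-1}|Y=\hat M_i|Y=M_i|Y$. Running through $i=1,\dots,d$, we see that $K=M|Y=N|Y$ is a common direct summand of $M$ and $N$. Conversely, if $K$ is a common direct summand on a nonempty set and $y$ is an element of $K$, then adding $y$ to any $A$ changes $r_M$ and $r_N$ by the same amount, so $\delta(A\cup y)=\delta(A)$ and $y\in Y$.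
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(4)]
The identity is in Proposition~\ref{prop:formula}. With $b_0=b_{d+1}=0$, the coefficient of $z^k$ is $c_k=b_k+b_{k+1}$ for $0\le k\le d$. For $1\le k\le d-1$, expanding gives
\[
c_k^2-c_{k-1}c_{k+1}=(b_k^2-b_{k-1}b_{k+1})+(b_{k+1}^2-b_kb_{k+2})+(b_kb_{k+1}-b_{k-1}b_{k+2}).
\]
The first two terms are nonnegative by part (1), or because $b_0=b_{d+1}=0$. By part (2), either all $b_i$ vanish or $b_1,\dots,b_d$ are positive. In the second case the third term is positive if $k=1$ or $k=d-1$, and otherwise part (1) gives $b_k/b_{k-1}\ge b_{k+1}/b_k\ge b_{k+2}/b_{k+1}$, so it is nonnegative.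
\end{proof}

\begin{thebibliography}{9}

\bibitem{AHK}
K.~Adiprasito, J.~Huh, E.~Katz,
\emph{Hodge theory for combinatorial geometries},
Ann. of Math. \textbf{188} (2018).

\bibitem{ADH}
F.~Ardila, G.~Denham, J.~Huh,
\emph{Lagrangian geometry of matroids},
J. Amer. Math. Soc. \textbf{36} (2023).

\bibitem{BIRS}
\emph{Open Problems Session 1, Wednesday},
\texttt{http://archytas.birs.ca/\allowbreak workshops/\allowbreak 2023/\allowbreak 23w5149/\allowbreak files/\allowbreak open\_questions1.pdf}.

\end{thebibliography}
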